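\title{Degenerate graphs in the Maker--Breaker graph construction game}

\begin{abstract}
Maker and Breaker alternately claim edges of $K_N$, and Maker wants to own a copy of a given graph $G$. We prove the conjecture that there is a polynomial $P$ such that Maker wins for every $d$-degenerate graph $G$ on $n$ vertices once $N>2^dP(d)n$; one may take $P(d)=10^5d^5$. Maker's strategy depends only on $N$ and $d$ and builds all these graphs at once. The factor $2^dn$ is necessary: for fixed $d$ and $\varepsilon>0$ and large $n$, Breaker prevents $K_{d,n-d}$ when $N\le(1-\varepsilon)2^d(n-d)$. The proof isolates the rounds in which Breaker answers a Maker edge $tw$ by an edge $t'w$ at the same vertex $w$ and controls their total effect with a potential function.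
\end{abstract}

\section{Introduction}

Let $G$ be a graph and $N$ a positive integer. In the \emph{graph construction game} $(K_N,G)$ two players, Maker and Breaker, take turns claiming previously unclaimed edges of the complete graph $K_N$, one edge per turn, Maker moving first. Maker wins if at some point the edges he has claimed contain a copy of $G$, that is, a subgraph of $K_N$ isomorphic to $G$. Breaker wins if all edges are claimed and this has not happened. How large must $N$ be for Maker to win?

We study this question for degenerate graphs. Throughout, $d\ge1$ is an integer. A graph is \emph{$d$-degenerate} if each of its subgraphs has a vertex of degree at most $d$. Equivalently, it has a \emph{$d$-ordering}: an ordering $v_1,\dots,v_n$ of its vertices in which every $v_k$ has at most $d$ neighbors among $v_1,\dots,v_{k-1}$. (To find a $d$-ordering, delete vertices of degree at most $d$ one at a time and list them in reverse; conversely, the last vertex of a subgraph in a $d$-ordering has degree at most $d$ in the subgraph.) Such a graph has at most $dn$ edges, but its degrees may be large: the complete bipartite graph $K_{d,m}$, with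 the side of size $d$ listed first, is $d$-degenerate.

A $d$-ordering invites one to build $G$ vertex by vertex, placing each $v_k$ on an unused common neighbor of at most $d$ vertices placed earlier. If the edges of $K_N$ were given to the two players by independent fair coins, $d$ given vertices would have $(N-d)2^{-d}$ common neighbors in Maker's graph on average, and about $n$ are needed. This suggests that $N$ of order $2^dn$ is the right size. It is shown in \cite{fast} that Maker wins $(K_N,G)$ for every $d$-degenerate $G$ on $n$ vertices if $N>d^{11}2^{2d+9}n$, and that he can do so within $d^{11}2^{2d+7}n$ rounds. This bound grows like $4^d$ rather than $2^d$, and the following is conjectured in \cite{fast}.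

\begin{quote}
\textbf{Conjecture.} \emph{There is a polynomial $P$ such that for all $d\ge1$, all $n$ and every $d$-degenerate graph $G$ on $n$ vertices, Maker wins $(K_N,G)$ whenever $N>2^dP(d)n$.}
\end{quote}

We prove the conjecture in a form that records which feature of $G$ costs more than $2^dn$. Write $\Gamma(v)$ for the set of neighbors of $v$ in $G$. For a $d$-ordering $v_1,\dots,v_n$ of $G$ let
\begin{equation}\label{eq:D}
D=\max_{1\le i\le n}\ \#\Bigl(\bigl\{\Gamma(v_k)\cap\{v_1,\dots,v_{i-1}\}:\ k>i,\ v_iv_k\in E(G)\bigr\}\setminus\{\emptyset\}\Bigr).
\end{equation}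
When $v_i$ is placed, each later neighbor $v_k$ of $v_i$ has a set of neighbors placed already, and $v_i$ joins this set; $D$ is the largest number of \emph{distinct} nonempty sets that one vertex joins. Since $k$ ranges over neighbors of $v_i$, the number $D$ is at most the maximum degree of $G$, and $D\le n-1$.

\begin{theorem}\label{thm:main}
Suppose $N\ge10^5\,2^dd^5$. Maker has a strategy in $K_N$, depending only on $N$ and $d$, such that when all edges are claimed his graph contains every $d$-degenerate graph $G$ on $n$ vertices that has a $d$-ordering with
\[
N\ge2^{d+2}(n+60d^2D).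
\]
In particular it contains, simultaneously, all $d$-degenerate graphs on $n$ vertices for every $n$ with $N\ge244\cdot2^dd^2n$.
\end{theorem}

\begin{corollary}\label{cor:conj}
The conjecture holds with $P(d)=10^5d^5$. For $n\ge410d^3$, Maker wins $(K_N,G)$ for every $d$-degenerate $G$ on $n$ vertices already when $N\ge244\cdot2^dd^2n$.
\end{corollary}

The strategy is analyzed only when the board is full, so Theorem~\ref{thm:main} gives no bound on the number of rounds of the kind quoted above. In the other direction, the factor $2^dn$ cannot be removed.

\begin{theorem}\label{thm:breaker}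
Let $0<\varepsilon<1$ and $m=n-d\ge1$. If $N\le(1-\varepsilon)2^dm$ and $\varepsilon^2m\ge4(d\ln N+1)$, then Breaker wins $(K_N,K_{d,m})$, although $K_{d,m}$ is $d$-degenerate on $n$ vertices.
\end{theorem}

Fix $d$ and $\varepsilon$ and let $n\to\infty$. The first condition gives $d\ln N\le d\ln(2^dm)=o(m)$, so the second holds for large $n$; thus $N\ge(1-o(1))2^dn$ is necessary for Maker to build $K_{d,n-d}$. With the side of size $d$ listed first, the set in \eqref{eq:D} is $\{v_1,\dots,v_{i-1}\}$ for every $k$ if $i\le d$, and no $k$ occurs if $i>d$. Hence $D\le1$, and by Theorem~\ref{thm:main} the bound $N\ge2^{d+2}(n+60d^2)$ suffices once $N\ge10^5\,2^dd^5$. The threshold for $K_{d,n-d}$ is thus determined up to a factor $4+o(1)$.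

Section~\ref{sec:breaker} proves Theorem~\ref{thm:breaker} and introduces the weighting of edge sets by powers of $2$ that Maker uses later. Section~\ref{sec:embed} shows why Maker cannot imitate the coin-tossing model for all $d$-sets and reduces Theorem~\ref{thm:main} to an extension property of his final graph. Section~\ref{sec:potential} sets up the potential function, and Section~\ref{sec:two} carries out the whole argument for $d=2$. Sections~\ref{sec:growth} and~\ref{sec:end} treat general $d$.

\section{Breaker's strategy for $K_{d,m}$}\label{sec:breaker}

We use the counting form of the Erd\H{o}s--Selfridge argument: Breaker can keep the number of prescribed edge sets that Maker owns below twice their expected number in the coin-tossing model.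

\begin{lemma}\label{lem:ES}
Let $(A_i)_{i\in I}$ be a finite family of edge sets of $K_N$, repetitions allowed. Breaker can play so that at every moment at most $2\sum_{i\in I}2^{-|A_i|}$ indices $i$ have all edges of $A_i$ claimed by Maker.
\end{lemma}

\begin{proof}
At any moment give $i$ the weight $2^{-u_i}$ if $A_i$ has no Breaker edge and $u_i$ unclaimed edges, and the weight $0$ if $A_i$ has a Breaker edge. Let $\Phi$ be the total weight and, for an unclaimed edge $g$, let $\omega(g)$ be the total weight of the $i$ with $g\in A_i$. If Maker claims $g$, these weights double and $\Phi$ grows by $\omega(g)$; if Breaker claims $g$, they vanish and $\Phi$ drops by $\omega(g)$. Breaker always claims an edge $f$ with $\omega(f)$ maximal. Let $e$ be Maker's next edge, and compute $\omega$ before $f$ is claimed. Claiming $f$ does not increase any weight, so Maker's move adds at most $\omega(e)\le\omega(f)$, and the two moves together do not increase $\Phi$. Maker's first move at most doubles $\Phi$. Hence $\Phi\le2\sum_i2^{-|A_i|}$ at every moment, and each $i$ with $A_i$ owned by Maker contributes $1$ to $\Phi$.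
\end{proof}

A copy of $K_{d,m}$ contains $\binom mk$ copies of $K_{d,k}$ with the same side of size $d$, so it suffices for Breaker to keep the number of such copies below $\binom mk$. The ratio $\binom Nk/\binom mk$ is the product of the factors $(N-i)/(m-i)$ for $0\le i<k$. These grow far beyond $N/m$ as $i$ approaches $m$, so $k$ should be a small fraction of $m$ rather than $m$ itself.

\begin{proof}[Proof of Theorem~\ref{thm:breaker}]
Let $k=\lceil\varepsilon m/2\rceil$, so $1\le k\le m$ and $k-1<\varepsilon m/2\le k$. Let $I$ be the set of ordered pairs $(X,Y)$ of disjoint vertex sets with $|X|=d$ and $|Y|=k$, and let $A_{(X,Y)}$ be the set of the $dk$ edges between $X$ and $Y$. Then $|I|\le N^d\binom Nk$, and by Lemma~\ref{lem:ES} Breaker can ensure that Maker never owns more than $2N^d\binom Nk2^{-dk}$ members of the family. A copy of $K_{d,m}$ in Maker's graph would give him at least $\binom mk$ members. Each factor $(N-i)/(m-i)$ with $i<k$ is at most $N/(m-k+1)$, and $m-k+1>(1-\varepsilon/2)m$, so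
\[
\frac{\binom Nk2^{-dk}}{\binom mk}\le\Bigl(\frac{N2^{-d}}{m-k+1}\Bigr)^k\le\Bigl(\frac{1-\varepsilon}{1-\varepsilon/2}\Bigr)^k\le\Bigl(1-\frac\varepsilon2\Bigr)^k\le e^{-\varepsilon k/2}\le e^{-\varepsilon^2m/4}.
\]
(If $N<k$ the left side is $0$. The third inequality is $1-\varepsilon\le(1-\varepsilon/2)^2$.) Since $\varepsilon^2m/4\ge d\ln N+1>\ln(2N^d)$, we get $2N^d\binom Nk2^{-dk}<\binom mk$, so Maker never owns a copy of $K_{d,m}$.
\end{proof}

\section{Greedy embedding and Breaker's pairing strategy}\label{sec:embed}

Let $V$ be the vertex set of $K_N$. If every set of at most $d$ vertices had $n$ common neighbors in Maker's final graph, we could place $v_1,\dots,v_n$ in order with no further care. For $d\ge2$ Maker cannot achieve this, however large $N$ is.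

\begin{example}\label{ex:pairing}
Fix two vertices $x\ne y$ and pair the edge $xw$ with the edge $yw$ for each $w\notin\{x,y\}$. Whenever Maker claims an edge whose partner is unclaimed, Breaker claims the partner; otherwise he plays anywhere. Then Maker never owns both edges of a pair, so $x$ and $y$ have no common neighbor in his graph.
\end{example}

The embedding therefore has to steer around the sets that Breaker has spoiled. A set that needs a common neighbor at step $k$ is assembled one vertex at a time in earlier steps, so it is enough that each good set has few bad one-vertex extensions.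

\begin{lemma}\label{lem:embed}
Let $H$ be a graph on a nonempty set $V$, let $b,c\ge0$, and let $\mathcal G$ be a family of subsets of $V$ with sizes between $1$ and $d$ such that
\begin{itemize}
\item[(G1)] every one-element set belongs to $\mathcal G$;
\item[(G2)] if $T\in\mathcal G$ and $|T|\le d-1$, then $T\cup\{z\}\in\mathcal G$ for all but at most $b$ vertices $z\notin T$;
\item[(G3)] every $T\in\mathcal G$ has at least $c$ common neighbors in $H$.
\end{itemize}
Then $H$ contains every graph $G$ on $n$ vertices that has a $d$-ordering with $n+bD\le c$.
\end{lemma}

\begin{proof}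
We choose distinct images of $v_1,v_2,\dots$ in order. Before step $i$, for $k\ge i$, let $T_k$ be the image of $\Gamma(v_k)\cap\{v_1,\dots,v_{i-1}\}$. We maintain that each $T_k$ is empty or belongs to $\mathcal G$; before step $1$ all $T_k$ are empty.

At step $i$ call a vertex a candidate if it is adjacent in $H$ to all of $T_i$. There are at least $c$ candidates: by (G3) if $T_i\in\mathcal G$, and because $|V|\ge c$ by (G1) and (G3) if $T_i=\emptyset$. Discard the at most $n-1$ vertices already used. Now consider the nonempty sets $T_k$ with $k>i$ and $v_iv_k\in E(G)$. There are at most $D$ distinct ones, and each has at most $d-1$ elements, because $v_i$ is one more neighbor of $v_k$ preceding $v_k$. For each of them discard the at most $b$ exceptions in (G2). At least $c-(n-1)-bD\ge1$ candidates remain; let one of them, $z$, be the image of $v_i$. For $k>i$ the set $T_k$ does not change if $v_iv_k\notin E(G)$; otherwise it becomes $\{z\}$, which lies in $\mathcal G$ by (G1), or $T_k\cup\{z\}$, which lies in $\mathcal G$ by the choice of $z$. After step $n$ every edge $v_jv_i$ with $j<i$ is mapped to an edge of $H$.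
\end{proof}

The rest of the paper proves the following.

\begin{proposition}\label{prop:ext}
Suppose $N\ge10^5\,2^dd^5$. Maker has a strategy in $K_N$, depending only on $N$ and $d$, such that his final graph $H$ admits a family $\mathcal G$ satisfying \textup{(G1)--(G3)} with $b=60d^2-1$ and $c=2^{-d-2}N$.
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:main} and Corollary~\ref{cor:conj} from Proposition~\ref{prop:ext}]
If $N\ge2^{d+2}(n+60d^2D)$, then $n+bD\le c$ and Lemma~\ref{lem:embed} applies. Since $D\le n-1$, we have $2^{d+2}(n+60d^2D)\le2^{d+2}\cdot61d^2n=244\cdot2^dd^2n$, which gives the last sentence of the theorem. If $N>2^d\cdot10^5d^5n$, then both $N\ge10^5\,2^dd^5$ and $N\ge244\cdot2^dd^2n$ hold. If $n\ge410d^3$ and $N\ge244\cdot2^dd^2n$, then $N\ge10^5\,2^dd^5$ because $244\cdot410\ge10^5$.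
\end{proof}

Since $D$ can be of order $n$, the condition $n+bD\le c$ reads roughly $N\ge2^{d}\,b\,n$. The conjecture thus asks for a number $b$ of exceptions that is polynomial in $d$, and most of the work below goes into this.

\section{Weights of stars and a potential lemma}\label{sec:potential}

A \emph{round} $(e,f)$ consists of a Maker edge $e$ followed by a Breaker edge $f$. All quantities below are updated after complete rounds only, and \emph{the end} means the moment after the last complete round. If $\binom N2$ is odd, one edge is unclaimed at the end, and Maker takes it. For $Q\subset V$ and $w\in V\setminus Q$ the \emph{star} $E(Q,w)$ is the edge set $\{qw:q\in Q\}$. For fixed $Q$, an edge lies in exactly one star $E(Q,w)$ if exactly one of its endpoints is in $Q$, and in none otherwise.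

\subsection*{Active, dead and frozen stars}
Let $1\le|T|\le d$ and $w\notin T$. The vertex $w$ is a common neighbor of $T$ in Maker's graph exactly when he owns $E(T,w)$. Call the star $E(T,w)$ \emph{active} as long as it contains no Breaker edge, and put
\[
a_{T,w}=2^{\#\{\text{Maker edges in }E(T,w)\}}
\]
while it is active. If the unclaimed edges were decided by fair coins, Maker would get the whole star with probability $2^{-|T|}a_{T,w}$. So Maker wants the sum of $a_{T,w}$ over active stars, which starts at $N-|T|$, to stay of order $N$. An edge of an active star is worth $a_{T,w}$ to either player: Maker doubles the weight, Breaker destroys it. A round with \emph{both} edges in the star breaks this symmetry. The values of the two edges cancel, yet the weight falls from $a_{T,w}$ to $0$, because Breaker destroys a weight that Maker has just doubled. These are the rounds of Example~\ref{ex:pairing}. We restore the symmetry by bookkeeping: we leave the weight of such a star on the books and account for it separately.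

Precisely, consider the first round $(e,f)$ with $f\in E(T,w)$. From this round on the star is \emph{frozen} if also $e\in E(T,w)$, and \emph{dead} otherwise. The \emph{weight} $A_{T,w}$ equals $a_{T,w}$ while the star is active, equals $0$ if it is dead, and if it is frozen equals forever the value of $a_{T,w}$ just before the round in which it froze. Let $W_T$ be the set of $w$ such that $E(T,w)$ is frozen at the end, let $m_T(w)$ be the final value of $A_{T,w}$ for $w\in W_T$, and let
\[
L_T=\sum_{w\in W_T}m_T(w)
\]
be the \emph{frozen weight} of $T$. A star with one edge cannot freeze, so $L_T=0$ for $|T|=1$.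

\begin{lemma}\label{lem:common}
Let $1\le|T|\le d$. If $\sum_wA_{T,w}\ge N/2$ at the end, then $T$ has at least $2^{-|T|}(N/2-L_T)$ common neighbors in Maker's final graph.
\end{lemma}

\begin{proof}
Dead stars have weight $0$ and frozen stars have total weight $L_T$, so the stars active at the end have total weight at least $N/2-L_T$. Each has weight at most $2^{|T|}$, so there are at least $2^{-|T|}(N/2-L_T)$ of them. Such a star has no Breaker edge, and the at most one edge still unclaimed goes to Maker, so Maker owns it in the final graph.
\end{proof}

\subsection*{Systems}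
Maker must keep $\sum_wA_{T,w}$ large for all $T$ at once, and later he must keep other sums over stars small. The following definition contains what is needed in both cases.

\begin{definition}\label{def:system}
A \emph{system} $\alpha$, of \emph{upper} or of \emph{lower} type, consists of a set $Q_\alpha\subset V$, values $v_{\alpha,w}\ge0$ for $w\in V\setminus Q_\alpha$, and increments $\delta_\alpha(g)\ge0$ for the unclaimed edges $g$ in the stars $E(Q_\alpha,w)$, all determined by the sequence of complete rounds played so far, such that the following hold. Initially all values equal a constant $c_\alpha\ge0$. If $v=v_{\alpha,w}$ and $\delta=\delta_\alpha$ are taken before a round $(e,f)$ and $v'$ is the value after it, then, with $S=E(Q_\alpha,w)$,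
\begin{itemize}
\item[(S0)] $v'=v$ if $e,f\notin S$;
\item[(S1)] $v'=v+\delta(e)$ if only $e\in S$, and $v'=v-\delta(f)$ if only $f\in S$;
\item[(S2)] if $e,f\in S$, then $v'\le v+\delta(e)-\delta(f)$ for upper type and $v'\ge v+\delta(e)-\delta(f)$ for lower type.
\end{itemize}
\end{definition}

Condition (S1) says that an edge is worth the same to both players. The next lemma bounds $\sum_wv_{\alpha,w}$ from above for upper systems and from below for lower ones. It plays the role that an exponential moment bound followed by a union bound over $M$ events plays in the coin-tossing model, and the term $\mu^{-1}\ln M$ is the cost of the union bound.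

\begin{lemma}\label{lem:potential}
Let a collection of $M$ systems be given, and let $\mu>0$ be such that, after any sequence of rounds, $\mu v_{\alpha,w}\le1$ for the upper systems and $\mu v_{\alpha,w}\le\frac12$ for the lower systems. Then Maker can play so that after every complete round
\[
\sum_wv_{\alpha,w}\le\frac{c_\alpha N+\mu^{-1}\ln M}{\ln2}\quad(\alpha\text{ upper}),\qquad
\sum_wv_{\alpha,w}\ge\frac{c_\alpha(N-|Q_\alpha|)-\mu^{-1}\ln M}{\ln4}\quad(\alpha\text{ lower}).
\]
\end{lemma}

\begin{proof}
Let $s_\alpha=1$ for upper and $s_\alpha=-1$ for lower systems, and put $\Phi_\alpha=\prod_w(1+s_\alpha\mu v_{\alpha,w})$. All factors are at least $\frac12$. In both cases Maker wants $\Phi_\alpha$ small. Let $\Phi_\alpha^0$ be the initial value and $\Psi=\sum_\alpha\Phi_\alpha/\Phi^0_\alpha$, so that $\Psi=M$ initially. For an unclaimed edge $g$ put $\eta_\alpha(g)=\mu\delta_\alpha(g)/(1+s_\alpha\mu v_{\alpha,w})\ge0$ if $g\in E(Q_\alpha,w)$, and $\eta_\alpha(g)=0$ if $g$ lies in no star of $Q_\alpha$. We claim that in a round $(e,f)$, with primes denoting values after the round,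
\begin{equation}\label{eq:round}
\Phi'_\alpha\le\Phi_\alpha\bigl(1+s_\alpha\eta_\alpha(e)-s_\alpha\eta_\alpha(f)\bigr).
\end{equation}
If $e$ and $f$ lie in the same star $E(Q_\alpha,w)$, only the factor of $w$ changes, and (S2) gives, for both types,
\[
1+s_\alpha\mu v'\le1+s_\alpha\mu v+s_\alpha\mu\delta(e)-s_\alpha\mu\delta(f)=(1+s_\alpha\mu v)\bigl(1+s_\alpha\eta_\alpha(e)-s_\alpha\eta_\alpha(f)\bigr).
\]
Otherwise (S0) and (S1) give $\Phi'_\alpha=\Phi_\alpha(1+s_\alpha\eta_\alpha(e))(1-s_\alpha\eta_\alpha(f))$, and \eqref{eq:round} follows because the product term $-\eta_\alpha(e)\eta_\alpha(f)$ is at most $0$; this is where $\delta_\alpha\ge0$ is used.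

Let $\mathcal D(g)=-\sum_\alpha s_\alpha\eta_\alpha(g)\Phi_\alpha/\Phi^0_\alpha$, computed before the round. Summing \eqref{eq:round} over $\alpha$ gives $\Psi'\le\Psi-\mathcal D(e)+\mathcal D(f)$. Maker chooses $e$ to maximize $\mathcal D$ among the unclaimed edges. Since $f$ is one of them, $\mathcal D(f)\le\mathcal D(e)$. So $\Psi$ never increases, and $\Phi_\alpha\le M\Phi^0_\alpha$ for every $\alpha$ after every round.

A convex function lies below its chords, so $2^y\le1+y$ on $[0,1]$ and $4^{-y}\le1-y$ on $[0,\frac12]$. Together with $1+y\le e^y$ for real $y$ this gives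
\[
2^{\mu\sum_wv_{\alpha,w}}\le\Phi_\alpha\le M(1+\mu c_\alpha)^{N}\le Me^{\mu c_\alpha N},\qquad
4^{-\mu\sum_wv_{\alpha,w}}\le\Phi_\alpha\le Me^{-\mu c_\alpha(N-|Q_\alpha|)}
\]
for upper and lower systems respectively. Take logarithms and divide by $\mu\ln2$, respectively $\mu\ln4$.
\end{proof}

Two edges in different stars cost Maker nothing; two edges in one star are harmless only by assumption (S2), which has to be verified for each system.

\begin{lemma}[Weight systems]\label{lem:weight}
For $1\le|T|\le d$, the values $A_{T,w}$ form a lower system with $Q=T$, initial value $1$ and all values at most $2^d$.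
\end{lemma}

\begin{proof}
For unclaimed $g\in E(T,w)$ let $\delta(g)=a=a_{T,w}$ if the star is active and $\delta(g)=0$ otherwise. A star that is not active has constant weight, so all conditions hold for it. For an active star, the weight goes from $a$ to $2a=a+\delta(e)$ if only $e$ is in the star, to $0=a-\delta(f)$ if only $f$ is, and stays $a=a+\delta(e)-\delta(f)$ if both are.
\end{proof}

Without freezing, the last case would give $0<a+\delta(e)-\delta(f)$, and (S2) would fail for the lower type.

\section{The case $d=2$}\label{sec:two}

For $d=2$ the weight systems suffice. There are at most $N^2$ sets $T$ with $1\le|T|\le2$ and all weights are at most $4$, so Lemma~\ref{lem:potential} applies with $\mu=\frac18$ and $\mu^{-1}\ln M\le16\ln N$. Maker secures $\sum_wA_{T,w}\ge(N-2-16\ln N)/\ln4$ for all $T$, and this is at least $N/2$ for large $N$ because $\ln4<2$. By Lemma~\ref{lem:common}, every vertex has at least $N/4$ neighbors, and a pair $\{t,z\}$ has at least $\frac14(N/2-L_{\{t,z\}})$ common neighbors.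

It remains to bound the frozen weight. The star $E(\{t,z\},w)$ freezes only in a round whose two edges are $tw$ and $zw$; both were unclaimed before it, so the frozen weight of the star is $1$. Fix $t$. For each $w\ne t$ the edge $tw$ is claimed in a single round, and the other edge of this round has the form $zw$ for at most one $z$. Hence
\[
\sum_{z\ne t}L_{\{t,z\}}\le N-1,
\]
and at most three vertices $z$ have $L_{\{t,z\}}>N/4$. The family $\mathcal G$ of all singletons and all pairs with frozen weight at most $N/4$ satisfies (G1)--(G3) with $b=3$ and $c=N/16$.

This is the main idea. Breaker can spoil a pair $\{t,z\}$ by pairing, but a round spent on pairing $tw$ with $zw$ serves only one partner $z$ of $t$, so each $t$ has few spoiled partners.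

\section{How the frozen weight grows}\label{sec:growth}

For general $d$ we must compare $L_{T\cup\{z\}}$ with $L_T$. Let the \emph{status} of an edge be $1$, $-1$ or $0$ according as it is Maker's, Breaker's or unclaimed. For $w\in W_T$ and $z\notin T\cup\{w\}$ let $x_T(z,w)$ be the status of $zw$ just before the round in which $E(T,w)$ froze. Let the \emph{record} $R_{T,w}$ be the sum of the values $a_{T,w}$, each taken just before the round, over all rounds so far that begin with $E(T,w)$ active and have exactly one edge in $E(T,w)$.

\begin{lemma}\label{lem:split}
Let $1\le|T|\le d-1$. There are numbers $\ell_z\ge0$ for $z\notin T$ such that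
\[
L_{T\cup\{z\}}\le L_T+\sum_{w\in W_T\setminus\{z\}}m_T(w)\,x_T(z,w)+\ell_z\quad(z\notin T),\qquad\sum_{z\notin T}\ell_z\le\sum_wR_{T,w},
\]
where the records are taken at the end.
\end{lemma}

\begin{proof}
Let $z\notin T$, $T'=T\cup\{z\}$, and suppose that $E(T',w)$ freezes in a round $\rho$. Before $\rho$ it contains no Breaker edge, so $E(T,w)$ is active and $zw$ is not Breaker's. Both edges of $\rho$ lie in $E(T',w)=E(T,w)\cup\{zw\}$, which leaves two cases.

\emph{Inherited freezing: both edges of $\rho$ lie in $E(T,w)$.} Then $E(T,w)$ freezes in $\rho$ as well, so $w\in W_T\setminus\{z\}$. The frozen weight of $E(T',w)$ is $2m_T(w)$ if $zw$ is Maker's before $\rho$ and $m_T(w)$ if it is unclaimed; in both cases it equals $m_T(w)(1+x_T(z,w))$. As $1+x_T(z,w)\ge0$ for every $w\in W_T\setminus\{z\}$, these cases contribute at most $\sum_{w\in W_T\setminus\{z\}}m_T(w)(1+x_T(z,w))$ to $L_{T'}$.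

\emph{New freezing: the edges of $\rho$ are $zw$ and $tw$ with $t\in T$.} Since $zw$ is unclaimed before $\rho$, the frozen weight of $E(T',w)$ is the value of $a_{T,w}$ before $\rho$. Exactly one edge of $\rho$ lies in the active star $E(T,w)$, so this value is the term of $R_{T,w}$ that belongs to $\rho$. Let $\ell_z$ be the total contribution of these cases to $L_{T'}$.

The first inequality follows. For the second, the term of $R_{T,w}$ belonging to $\rho$ is counted in $\ell_z$ only if the edge of $\rho$ outside $E(T,w)$ is $zw$, and so for at most one $z$.
\end{proof}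

For $|T|=1$ the set $W_T$ is empty and $R_{T,w}\le1$, which is the computation of Section~\ref{sec:two}. For larger $T$ the trivial estimates lose exponential factors in two places. First, a single record can be as large as $2^{|T|}-1$, so the trivial bound for $\sum_z\ell_z$ is about $2^{|T|}N$. Second, $x_T(z,w)\le1$ gives only $L_{T\cup\{z\}}\le2L_T+\ell_z$; over $d$ steps the doubling accumulates to $2^d$, and one would have to declare $z$ exceptional already when $\ell_z$ exceeds about $2^{-d}N$. Either loss makes the number $b$ of exceptions exponential in $d$. In the coin-tossing model neither loss occurs on average: a record has expectation $|T|$, as we see below, and a status has expectation $0$. We let Maker enforce both facts through two families of upper systems. Note that in these he limits his own success, since records and statuses grow when he claims edges.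

Both families come from one recipe. Take the quantity to be bounded and let $v$ be its expectation when the unclaimed edges are decided by fair coins. If $v^+$ and $v^-$ are the values after an edge $g$ goes to Maker or to Breaker, then $v=\frac12(v^++v^-)$, so (S1) holds with $\delta(g)=\frac12(v^+-v^-)$. What remains to check is $\delta\ge0$ and (S2).

\subsection*{Record systems}
The record itself violates (S1), as it increases whichever player takes the edge. Suppose $E(T,w)$ is active with $u$ unclaimed edges and $a=a_{T,w}$, and decide these edges one at a time by coins. The weight doubles or vanishes at each toss, so its expectation before each toss is $a$, and the record grows by $ua$ in expectation. Accordingly let $B_{T,w}=R_{T,w}+ua_{T,w}$ while the star is active and $B_{T,w}=R_{T,w}$ if it is dead; if it is frozen, $B_{T,w}$ keeps forever its value from just before the freezing round.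

\begin{lemma}\label{lem:record}
For $1\le|T|\le d$, the values $B_{T,w}$ form an upper system with $Q=T$, initial value $|T|$ and all values at most $2^d$. Moreover $B_{T,w}\ge R_{T,w}$ at all times.
\end{lemma}

\begin{proof}
For unclaimed $g\in E(T,w)$ let $\delta(g)=(u-1)a$ if the star is active, which is nonnegative as $u\ge1$, and $\delta(g)=0$ otherwise. For a star that is not active, $B$ and $R$ are constant. For an active star with $B=R+ua$, the new value is $(R+a)+(u-1)2a=B+(u-1)a$ if only $e$ is in the star, $R+a=B-(u-1)a$ if only $f$ is, and $B=B+\delta(e)-\delta(f)$ if both are. The record does not change in the freezing round, so $B\ge R$ in all three states. Initially $R=0$, $u=|T|$ and $a=1$.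

An active star with $k$ Maker edges received them in $k$ rounds with exactly one edge in the star, so $R=1+2+\dots+2^{k-1}=2^k-1$ and $u=|T|-k$. Hence $B<(u+1)2^k\le2^{u+k}\le2^d$, and this bound persists on freezing. A star that dies with $k\le|T|-1$ Maker edges has $B=2^{k+1}-1<2^d$.
\end{proof}

\subsection*{Bias systems}
We want that for all but a few $z$ the statuses $x_T(z,w)$, weighted by $m_T(w)$, have small average over $W_T$. The set $W_T$ depends on Breaker's choices and is not known in advance, so we need a bound that passes to arbitrary sets of vertices $w$. A bound on a nonnegative quantity summed over all $w$ does. If many $z$ were biased towards Maker, then for a set $Z$ of $r$ of them the sum of the statuses of the edges $zw$, $z\in Z$, would on average be of order $r/d$ on $W_T$, whereas a sum of $r$ random signs is of order $\sqrt r$. For $r$ a large multiple of $d^2$ a second moment bound separates the two.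

Fix an integer $r\ge1$ and let $F(s)=\max(s,0)^2/r$. This function is convex and nondecreasing; the truncation at $0$ makes it monotone, which will give $\delta\ge0$. With independent uniform signs $\xi_1,\xi_2,\dots\in\{1,-1\}$ put
\[
\varphi(s,j)=\mathbb E\,F(s+\xi_1+\dots+\xi_j)\qquad(s\in\mathbb Z,\ j\ge0).
\]
We need the following properties.
\begin{itemize}
\item[(F1)] $\varphi$ is nondecreasing in $s$, and $\varphi(s,j)=\frac12\bigl(\varphi(s+1,j-1)+\varphi(s-1,j-1)\bigr)$ for $j\ge1$, by conditioning on $\xi_j$.
\item[(F2)] $\varphi(s,j)\ge\varphi(s,j-2)$ for $j\ge2$: with $X=s+\xi_1+\dots+\xi_{j-2}$, conditioning on the last two signs gives $\varphi(s,j)=\frac14\mathbb E\bigl(F(X+2)+2F(X)+F(X-2)\bigr)\ge\mathbb EF(X)$ by convexity.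
\item[(F3)] $\varphi(s,j)\ge F(s)$, by Jensen's inequality $\mathbb EF(Y)\ge F(\mathbb EY)$ for convex $F$.
\item[(F4)] $\varphi(0,r)=\frac1{2r}\mathbb E(\xi_1+\dots+\xi_r)^2=\frac12$ by symmetry of the sum, and $\varphi(s,j)\le F(r)=r$ if $s+j\le r$.
\end{itemize}
For a set $Z$ with $|Z|=r$ and $w\notin Z$ let $\phi_{Z,w}=\varphi(s,j)$, where $s$ is the sum of the current statuses of the edges of $E(Z,w)$ and $j$ is the number of unclaimed ones. For disjoint $T$ and $Z$ with $1\le|T|\le d$, $|Z|=r$, and for $w\notin T\cup Z$, let $C_{T,Z,w}=a_{T,w}\phi_{Z,w}$ while $E(T,w)$ is active and $C_{T,Z,w}=0$ if $E(T,w)$ is dead; if $E(T,w)$ is frozen, $C_{T,Z,w}$ keeps forever its value from just before the freezing round.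

\begin{lemma}\label{lem:bias}
The values $C_{T,Z,w}$ form an upper system with $Q=T\cup Z$, initial value $\frac12$ and all values at most $2^dr$.
\end{lemma}

\begin{proof}
The initial value and the bound follow from (F4). If $E(T,w)$ is not active, the value is constant and we put $\delta=0$ on $E(Q,w)$. Let $E(T,w)$ be active, $a=a_{T,w}$, $\phi=\varphi(s,j)$, $C=a\phi$, and $\phi^\pm=\varphi(s\pm1,j-1)$ if $j\ge1$. For unclaimed edges put $\delta(tw)=a\phi$ for $t\in T$ and $\delta(zw)=\frac a2(\phi^+-\phi^-)$ for $z\in Z$; the latter is nonnegative by (F1). Condition (S0) holds since $a$, $\phi$ and the state of $E(T,w)$ depend only on edges of $E(Q,w)$. For (S1), an edge $tw$ changes the value to $2a\phi=C+\delta(tw)$ if Maker takes it and to $0=C-\delta(tw)$ if Breaker does, and an edge $zw$ changes it to $a\phi^\pm=C\pm\delta(zw)$ by (F1). For (S2) let $e,f\in E(Q,w)$, let $C'$ be the new value, and let $t,t'\in T$ and $z,z'\in Z$.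
\begin{itemize}
\item $e=tw$, $f=t'w$: the star $E(T,w)$ freezes, and $C'=C=C+\delta(e)-\delta(f)$.
\item $e=tw$, $f=zw$: here $C'=2a\phi^-$, while by (F1)
\[
C+\delta(e)-\delta(f)=a(\phi^++\phi^-)-\tfrac a2(\phi^+-\phi^-)=\tfrac a2(\phi^++3\phi^-)\ge2a\phi^-.
\]
\item $e=zw$, $f=tw$: the star $E(T,w)$ dies, and $C'=0\le\delta(e)=C+\delta(e)-\delta(f)$.
\item $e=zw$, $f=z'w$: here $\delta(e)=\delta(f)$, and $C'=a\varphi(s,j-2)\le C$ by (F2).
\end{itemize}
This verifies (S2) in all cases.
\end{proof}

\section{Proof of the extension property}\label{sec:end}

We prove Proposition~\ref{prop:ext}. Let $N\ge N_0=10^5\,2^dd^5$ and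
\[
\beta=24d,\qquad r=12d^2,\qquad\mu=2^{-d}/r .
\]
The aim is $L_{T\cup\{z\}}\le(1+\frac1d)L_T+2N/\beta$ for most $z$. Over fewer than $d$ steps the factors $1+\frac1d$ multiply to less than $e$, and $\beta$ is chosen so that the total $e\cdot d\cdot2N/\beta$ is below $N/4$; the value $r=d\beta/2$ is what the second moment argument requires. Maker plays the strategy of Lemma~\ref{lem:potential} for all weight systems, record systems and bias systems with these parameters. This collection depends only on $N$ and $d$.

\begin{lemma}\label{lem:three}
At the end, for all $T$ with $1\le|T|\le d$ and all $Z$ disjoint from $T$ with $|Z|=r$,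
\begin{equation}\label{eq:three}
\sum_wA_{T,w}\ge\frac N2,\qquad\sum_wR_{T,w}\le2dN,\qquad\sum_wC_{T,Z,w}\le N .
\end{equation}
\end{lemma}

\begin{proof}
By Lemmas~\ref{lem:weight}, \ref{lem:record} and~\ref{lem:bias}, $\mu v\le\mu2^d=1/r\le\frac12$ for weight and record systems and $\mu v\le\mu2^dr=1$ for bias systems, so Lemma~\ref{lem:potential} applies. Every nonempty set of at most $d$ vertices is the set of entries of some $d$-tuple, so there are at most $N^d$ sets $T$, and $M\le2N^d+N^{d+r}\le N^{d+r+1}$. Since $d+r+1\le14d^2$,
\[
\mu^{-1}\ln M\le2^dr(d+r+1)\ln N\le168\,d^42^d\ln N .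
\]
From $\ln d\le d-1$ we get $\ln N_0\le11.52+0.70d+5(d-1)\le12.3d$. The function $x/\ln x$ is increasing for $x\ge e$, so $N/\ln N\ge N_0/(12.3d)\ge8130\,d^42^d$, and $\mu^{-1}\ln M\le\frac{168}{8130}N\le0.021N$. As $d\le0.029N$, we have $d+\mu^{-1}\ln M\le N/20$. Lemma~\ref{lem:potential}, with $0.693<\ln2<0.694$, now gives
\[
\sum_wA_{T,w}\ge\frac{0.95N}{\ln4}\ge\frac N2,\qquad\sum_wB_{T,w}\le\frac{1.05dN}{\ln2}\le2dN,\qquad\sum_wC_{T,Z,w}\le\frac{0.55N}{\ln2}\le N,
\]
and $R_{T,w}\le B_{T,w}$ by Lemma~\ref{lem:record}.
\end{proof}

The hypothesis $N\ge10^5\,2^dd^5$ pays here for the union bound, whose cost is dominated by the bias systems: they are the most numerous and have the largest values. It is used once more, in the weak form $N\ge576\,d^32^d$, in the next lemma.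

\begin{lemma}\label{lem:step}
Let $1\le|T|\le d-1$. For all but at most $60d^2-1$ vertices $z\notin T$,
\[
L_{T\cup\{z\}}\le\Bigl(1+\frac1d\Bigr)L_T+\frac{2N}\beta .
\]
\end{lemma}

\begin{proof}
Write $L=L_T$, $W=W_T$, $m=m_T$, $x=x_T$. By Lemma~\ref{lem:split} the inequality holds for $z$ unless
\[
\text{(a)}\quad\ell_z>\frac N\beta\qquad\text{or}\qquad\text{(b)}\quad\sum_{w\in W\setminus\{z\}}m(w)x(z,w)>\frac Ld+\frac N\beta .
\]
Since $\sum_z\ell_z\le\sum_wR_{T,w}\le2dN$ by Lemma~\ref{lem:split} and \eqref{eq:three}, at most $2d\beta=48d^2$ vertices satisfy (a). We show that at most $r-1=12d^2-1$ vertices satisfy (b).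

Suppose that a set $Z$ of $r$ vertices outside $T$ satisfy (b). Then $W\ne\emptyset$, so $L>0$. The bias system of $(T,Z)$ sees only vertices $w\notin Z$, so we first remove the others: for each $z\in Z$ the terms of (b) with $w\in Z$ sum to at most $r2^d$, and $r2^d\le N/(2\beta)$ because $2\beta r2^d=576\,d^32^d\le N$. For $w\in W\setminus Z$ let $\sigma(w)=\sum_{z\in Z}x(z,w)$. Summing (b) over $z\in Z$ and using $p+q\ge2\sqrt{pq}$,
\begin{equation}\label{eq:lower}
\sum_{w\in W\setminus Z}m(w)\sigma(w)>r\Bigl(\frac Ld+\frac N{2\beta}\Bigr)\ge2r\sqrt{\frac{LN}{2d\beta}} .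
\end{equation}
On the other hand, let $w\in W\setminus Z$. The final value of $C_{T,Z,w}$ is its value just before $E(T,w)$ froze. At that moment $a_{T,w}=m(w)$ and the statuses in $E(Z,w)$ sum to $\sigma(w)$, so (F3) gives $C_{T,Z,w}\ge m(w)\max(\sigma(w),0)^2/r$. By the Cauchy--Schwarz inequality, $C\ge0$ and \eqref{eq:three},
\[
\sum_{w\in W\setminus Z}m(w)\sigma(w)\le\Bigl(\sum_{w\in W\setminus Z}m(w)\Bigr)^{1/2}\Bigl(\sum_{w\in W\setminus Z}m(w)\max(\sigma(w),0)^2\Bigr)^{1/2}\le\sqrt{L\,rN}.
\]
Comparing with \eqref{eq:lower}, squaring and dividing by $LN>0$ gives $4r^2/(2d\beta)<r$, that is, $r<d\beta/2=12d^2=r$, a contradiction. The number of exceptions is at most $48d^2+12d^2-1$.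
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:ext}]
Let $\lambda_1=0$ and $\lambda_{s+1}=(1+\frac1d)\lambda_s+\frac2\beta$, so that $\lambda_s=\frac2\beta\sum_{i=0}^{s-2}(1+\frac1d)^i$. For $s\le d$ the sum has fewer than $d$ terms, each less than $e$, so $\lambda_s\le2de/\beta=e/12<\frac14$. Let $\mathcal G$ be the family of sets $T$ with $1\le|T|\le d$ and $L_T\le\lambda_{|T|}N$. Property (G1) holds because $L_T=0$ for $|T|=1$. Property (G2) with $b=60d^2-1$ follows from Lemma~\ref{lem:step} and the recursion for $\lambda_s$. For (G3), a set $T\in\mathcal G$ has $L_T\le N/4$, so by \eqref{eq:three} and Lemma~\ref{lem:common} it has at least $2^{-d}(N/2-N/4)=2^{-d-2}N$ common neighbors in Maker's final graph.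
\end{proof}

By the reduction in Section~\ref{sec:embed}, this completes the proof of Theorem~\ref{thm:main} and Corollary~\ref{cor:conj}.

\begin{thebibliography}{1}

\bibitem{fast}
\emph{Winning Fast In Sparse Graph Construction Games},
\texttt{https://\allowbreak tomorrow.\allowbreak paperai.\allowbreak life/\allowbreak http://\allowbreak www.ma.huji.ac.il/\allowbreak\textasciitilde ohadfeld/\allowbreak Papers/\allowbreak Winning\%20\allowbreak Fast\%20\allowbreak in\%20\allowbreak Sparse\%20\allowbreak Graph\%20\allowbreak Construction\%20\allowbreak Games.pdf}.

\end{thebibliography}
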